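\title{Hrushovski's strongly minimal set is a reduct of a stable, one-based, trivial structure}

\begin{abstract}
A reduct of finite $U$-rank of a stable, one-based, trivial theory need not be one-based: we show that Hrushovski's collapsed strongly minimal set, for every admissible $\mu$, is a reduct of a stable, one-based, trivial structure. The expansion is a fractional orientation. Every instance of the relation distributes total weight $1$ among its points, every point receives total weight at most $1$, and on algebraic closures the weights are those of a uniformly random perfect matching. As a complement we show that a reduct of a stable one-based theory interprets no infinite field.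
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $T$ be a complete stable theory and $\mathfrak M$ a monster model of $T$, that is, a model which is saturated and strongly homogeneous with respect to a cardinal larger than all sets under consideration; these sets are called \emph{small}. The structure $\mathfrak M^{\mathrm{eq}}$ has an additional element for each class of each $\emptyset$-definable equivalence relation on tuples. Elements of $\mathfrak M$ are called \emph{real}; $\operatorname{acl}^{\mathrm{eq}}$ is algebraic closure in $\mathfrak M^{\mathrm{eq}}$, and $\operatorname{acl}$ is algebraic closure in $\mathfrak M$. We write $AB$ for $A\cup B$, and $A\perp_SB$ if $\operatorname{tp}(a/SB)$ does not fork over $S$ for every finite tuple $a$ from $A$. The rules for $\perp$ that we use are listed in Section~\ref{sec:forking}. A family $(a_i)$ is \emph{independent over $S$} if $a_i\perp_S\{a_j:j\ne i\}$ for every $i$.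

Two properties say that forking in $T$ is simple. The theory $T$ is \emph{one-based} if
\[
a\perp_{D}B,\qquad D=\operatorname{acl}^{\mathrm{eq}}(a)\cap\operatorname{acl}^{\mathrm{eq}}(B),
\]
for every tuple $a$ and every set $B$ in $\mathfrak M^{\mathrm{eq}}$: the only way for two sets to depend on each other is to share algebraic elements. The theory $T$ is \emph{trivial} if every finite family of tuples in $\mathfrak M^{\mathrm{eq}}$ that is pairwise independent over a set $S$ is independent over $S$: dependence is always visible on a pair. The $U$-rank measures how often a type can fork: $U(p)\ge\alpha+1$ if and only if $p$ has a forking extension $q$ with $U(q)\ge\alpha$.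

The simplest cases are strongly minimal theories, in which every definable subset of a model is finite or cofinite. There $\operatorname{acl}$ is a pregeometry with a dimension function $\dim$, forking is the drop of dimension, and all types have finite $U$-rank. Such a theory is \emph{locally modular} if $\dim(AB)+\dim(A\cap B)=\dim A+\dim B$ for all finite-dimensional algebraically closed $A,B$ with $\dim(A\cap B)>0$, and it is one-based if and only if it is locally modular \cite[Ch.~2]{Pillay}. An infinite set with no structure is one-based and trivial. An infinite vector space is one-based by the dimension formula for subspaces, and it is not trivial, because for independent $a,b$ the vectors $a,b,a+b$ are pairwise independent and not independent. An algebraically closed field is not one-based, for instance by Corollary~\ref{cor:fields} below.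

A \emph{reduct} of a structure $M$ is a structure $M_0$ with the same universe such that every $\emptyset$-definable relation of $M_0$ is $\emptyset$-definable in $M$, and a reduct of $T$ is the complete theory of a reduct of a model of $T$. A reduct of a stable theory is stable. One expects that forgetting structure does not make the geometry more complicated, but for one-basedness this is not automatic: the definition compares forking with algebraic closure, and both change in a reduct. In particular the set $D$ over which independence is required becomes smaller. It is a known fact that if $T$ is stable and one-based (respectively, trivial) and all types of $T$ have finite $U$-rank, then every reduct of $T$ is one-based (respectively, trivial). The following question, posed in \cite{TS}, moves the finiteness assumption from the theory to the reduct.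

\begin{quote}
Let $T$ be a complete stable one-based theory and let $T_0$ be a reduct of $T$ in which every type has finite $U$-rank; nothing is assumed about the $U$-ranks of types of $T$. Must $T_0$ be one-based, in general or when $T$ is also trivial? In particular, can Hrushovski's strongly minimal set \cite{Hrushovski} be obtained as a reduct of a stable, one-based, trivial structure?
\end{quote}

Hrushovski's set means here the strongly minimal structure $M_\mu$ that is not locally modular and is obtained by the collapsed version of the predimension construction, not the uncollapsed $\omega$-stable generic structure of infinite rank. The fact quoted above suggests that $T_0$ must be one-based, and so does the case of fields: no algebraically closed field is a reduct of a stable one-based structure (Corollary~\ref{cor:fields}). Nevertheless $T_0$ need not be one-based.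

\begin{theorem}\label{thm:answer}
For every admissible $\mu$, Hrushovski's strongly minimal set $M_\mu$ is a reduct of a stable, one-based, trivial structure. Hence a reduct of finite $U$-rank of a stable one-based theory, even of a stable one-based trivial theory, need not be one-based.
\end{theorem}

Section~\ref{sec:main} isolates three properties of $M_\mu$ and states the general result, Theorem~\ref{thm:main}, from which Theorem~\ref{thm:answer} follows. Section~\ref{sec:idea} explains the idea on configurations with two and three points. The proof of Theorem~\ref{thm:main} occupies Sections~\ref{sec:ss}--\ref{sec:geometry}. Section~\ref{sec:incidence} is independent of the rest; it gives a necessary condition on reducts of one-based theories.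

\section{Predimension and the main theorem}\label{sec:main}

Let $L_0$ be a finite relational language; for Hrushovski's set, $L_0=\{R\}$ with $R$ ternary. An \emph{instance} in an $L_0$-structure $N$ is a relation symbol of $L_0$ together with a tuple from $N$ that satisfies it. If the relations are symmetric, one may agree instead that tuples differing by a permutation give the same instance; the convention is fixed once and for all. The \emph{support} $\operatorname{supp}(r)$ of an instance $r$ is the nonempty finite set of its entries. For $A\subseteq N$ let $\mathcal R(A)$ be the set of instances $r$ with $\operatorname{supp}(r)\subseteq A$; we say that these \emph{lie in} $A$. Since $L_0$ is finite, $\mathcal R(A)$ is finite for finite $A$, and we put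
\[
\delta(A)=|A|-|\mathcal R(A)|,\qquad d_N(A)=\min\{\delta(A'):A\subseteq A'\subseteq N,\ A'\text{ finite}\}.
\]
The predimension $\delta$ counts one degree of freedom for each point and one constraint for each instance. A finite $A\subseteq N$ is \emph{self-sufficient}, written $A\le N$, if $\delta(A)=d_N(A)$, so that no further points of $N$ reveal further constraints on $A$. We consider strongly minimal $L_0$-theories $T_0$ such that the following hold for all models $N,N'$ of $T_0$.
\begin{itemize}
\item[(H1)] $\delta(A)\ge0$ for all finite $A\subseteq N$.
\item[(H2)] $\dim(A)=d_N(A)$ for all finite $A\subseteq N$.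
\item[(H3)] Every $L_0$-isomorphism between finite sets $A\le N$ and $A'\le N'$ is elementary.
\end{itemize}

\begin{theorem}\label{thm:main}
Let $T_0$ be a strongly minimal theory in a finite relational language $L_0$ satisfying \textup{(H1)--(H3)}. There is a complete theory $T$ in a countable language $L\supseteq L_0$ which is stable, one-based and trivial, and has $T_0$ as a reduct. Every infinite-dimensional model of $T_0$ expands to a model of $T$. For real sets $A,B,S$ we have $A\perp_SB$ in $T$ if and only if $\operatorname{acl}(AS)\cap\operatorname{acl}(BS)=\operatorname{acl}(S)$.
\end{theorem}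

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:main}]
Let $T_0=\operatorname{Th}(M_\mu)$. We use the following facts from \cite{Hrushovski}; see also \cite{Ziegler}. In $M_\mu$ we have $\delta(A)\ge0$ for all finite $A$; the structure $M_\mu$ is countable and saturated, and $T_0$ is strongly minimal; the dimension in $M_\mu$ is $d_{M_\mu}$; isomorphisms between finite self-sufficient subsets of $M_\mu$ extend to automorphisms; and $T_0$ is not locally modular.

These facts pass to all models. Let $A$ be a finite subset of a model $N$ of $T_0$. By saturation, $\operatorname{tp}(A)$ is realized by some $\tilde A\subseteq M_\mu$. Then $\delta(A)=\delta(\tilde A)\ge0$, which is (H1). The condition $d_N(A)\le k$ says that $A$ satisfies one of the existential formulas describing a finite extension $A'$ with $\delta(A')\le k$. So $d_N(A)$ depends only on $\operatorname{tp}(A)$, as does $\dim(A)$, and (H2) follows. For (H3), realize the types of $A$ and $A'$ in $M_\mu$. The realizations are self-sufficient, because $\delta$ and $d$ depend only on the type, and they are isomorphic, hence conjugate under an automorphism of $M_\mu$.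

Being saturated, $M_\mu$ has infinite dimension, so by Theorem~\ref{thm:main} it expands to a stable, one-based, trivial structure. All types of the strongly minimal theory $T_0$ have finite $U$-rank, and $T_0$ is not one-based because it is not locally modular.
\end{proof}

By the known fact quoted in the introduction, the theory $T$ obtained from Hrushovski's set has types whose $U$-rank is not finite.

\section{From orientations to random matchings}\label{sec:idea}

Let $C$ be a subset of an $L_0$-structure and $E$ a finite set disjoint from $C$. Put
\[
\mathcal R(E/C)=\mathcal R(C\cup E)\setminus\mathcal R(C),\qquad\delta(E/C)=|E|-|\mathcal R(E/C)|,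
\]
with value $-\infty$ if $\mathcal R(E/C)$ is infinite. Thus $\mathcal R(E/C)$ consists of the instances that lie in $C\cup E$ and meet $E$. We call $E$ \emph{tight over $C$} if $\delta(E/C)=0$. A map $m$ from a set of instances to a set of points \emph{respects supports} if $m(r)\in\operatorname{supp}(r)$ for all $r$.

Recall Hall's theorem: if a set $V(r)$ is attached to each element $r$ of a finite set $\mathcal T$, then there is an injective map $m$ on $\mathcal T$ with $m(r)\in V(r)$ for all $r$ if and only if $|\bigcup_{r\in\mathcal T'}V(r)|\ge|\mathcal T'|$ for all $\mathcal T'\subseteq\mathcal T$. It gives (H1) a combinatorial meaning. Call an injective support-respecting map $o:\mathcal R(N)\to N$ an \emph{orientation} of $N$. A finite structure $N$ has an orientation if and only if $\delta\ge0$ on all subsets of $N$. Indeed, $o$ maps $\mathcal R(A)$ injectively into $A$; conversely, if $V$ is the union of the supports of a set $\mathcal T'$ of instances, then $|\mathcal T'|\le|\mathcal R(V)|\le|V|$.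

Suppose that a model of $T_0$ is expanded by an orientation $o$, and call $S$ closed for $o$ if $o(r)\in S$ implies $\operatorname{supp}(r)\subseteq S$. Since $r$ is determined by $o(r)$, closing a set for $o$ adds only elements that are algebraic in the expansion. If $S$ and $S'$ are closed for $o$, so is $S\cup S'$, and an instance in $S\cup S'$ lies in $S$ or in $S'$, namely in a set that contains $o(r)$. Finally, if $S$ is closed for $o$ and $G$ is finite and disjoint from $S$, then $o$ maps $\mathcal R(G/S)$ injectively into $G$, so $\delta(G/S)\ge0$. Hence the union of two sets $A,F$ closed for $o$ is self-sufficient and no instance crosses between them, so by (H3) the $T_0$-type of $A\cup F$ is determined by $A$, $F$ and $A\cap F$. This is the mechanism behind Theorem~\ref{thm:main}: the expansion enlarges algebraic closure until any two closed sets are in free position over their intersection.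

The difficulty is that $A\cup F$ has algebraic elements in the sense of $T_0$, and they must be oriented too. We shall see in Lemma~\ref{lem:acl} that these elements are covered by sets $E$ that are tight over $A\cup F$. On such an $E$ the orientation is an injection between finite sets of the same size, hence a matching in the following sense.

\begin{definition}\label{def:matching}
Let $E$ be tight over $C$. A \emph{matching} of $E/C$ is a support-respecting bijection $m:\mathcal R(E/C)\to E$. For $e\in E$ and $r\in\mathcal R(E/C)$ let $p_{E/C}(e,r)$ be the fraction of matchings $m$ with $m(r)=e$, and $0$ if there are no matchings.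
\end{definition}

The number $p_{E/C}(e,r)$ is rational and depends only on the $L_0$-structure of $C\cup E$.

\begin{example}\label{ex:small}
Let $R$ be ternary and symmetric, so that instances are $3$-element sets, and let $C=\{a,a'\}$.

(a) Let $E=\{e_1,e_2,e_3\}$ with instances $r_1=\{e_1,e_2,e_3\}$, $r_2=\{a,e_1,e_2\}$, $r_3=\{a',e_2,e_3\}$. A matching sends $r_2$ to $e_1$ or $e_2$. In the first case $r_3$ goes to $e_2$ or $e_3$, in the second case to $e_3$, and $r_1$ goes to the remaining point. So $(m(r_1),m(r_2),m(r_3))$ is one of
\[
(e_3,e_1,e_2),\qquad(e_2,e_1,e_3),\qquad(e_1,e_2,e_3),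
\]
and the numbers $p_{E/C}(e_j,r_i)$ form the matrix
\[
\begin{array}{c|ccc}
 & e_1 & e_2 & e_3\\ \hline
r_1 & 1/3 & 1/3 & 1/3\\
r_2 & 2/3 & 1/3 & 0\\
r_3 & 0 & 1/3 & 2/3
\end{array}
\]
The points $e_1,e_2,e_3$ are distinguished by their relations to $a$ and $a'$, so the three oriented structures are pairwise non-isomorphic over $C$, and a formula about $a$ with parameter $a'$ can say which of them occurs. If this choice can be made freely as $a'$ runs through a set of size $\lambda$, then $a$ has $2^\lambda$ possible types over that set, and stability is lost. So the structure on $E$ should be given by a rule that reads only the $L_0$-structure of $C\cup E$.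

(b) Let $E=\{e_1,e_2\}$ with instances $r_1=\{a,e_1,e_2\}$ and $r_2=\{a',e_1,e_2\}$. There are two matchings, and all four numbers $p_{E/C}(e_j,r_i)$ equal $1/2$. The transposition of $e_1$ and $e_2$ is an automorphism over $C$ that exchanges the two matchings. A rule as in (a) is invariant under such automorphisms, so it cannot select a matching.
\end{example}

What is invariant is the average over all matchings. If matchings exist, each row and each column of the matrix $p_{E/C}$ has sum $1$. So we replace the orientation by a \emph{fractional orientation}: each instance distributes weight $1$ among its points, and each point receives weight at most $1$. The counting arguments above survive, and on tight sets we can prescribe the weights $p$. Two things remain to be arranged. Real weights must be coded in a countable first-order language, and the prescription must be preserved under elementary equivalence, although ``the weight is positive'' is not a first-order condition. Both are done in Section~\ref{sec:weights}, after we extend the calculus of self-sufficiency to infinite sets.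

\section{Self-sufficient sets}\label{sec:ss}

From now until the end of Section~\ref{sec:geometry}, $T_0$ is as in Theorem~\ref{thm:main}. Let $U$ be a monster model of $T_0$; the symbols $\operatorname{acl}_0$ and $\dim$ refer to $T_0$. We use the following textbook facts about strongly minimal theories in a countable language.
\begin{itemize}
\item[(S1)] $\dim(FA)=\dim(F/A)+\dim(A)$ for finite $F,A$; for finite $F$ and arbitrary $A$, $\dim(F/A)=\dim(F/A_0)$ for all large enough finite $A_0\subseteq A$; and $b\in\operatorname{acl}_0(A)$ if and only if $\dim(b/A)=0$. For small $S\subseteq A$ and $S\subseteq B$ there is an automorphism $\sigma$ of $U$ over $S$ with $\dim(G/B)=\dim(G/S)$ for all finite $G\subseteq\sigma(A)$.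
\item[(S2)] For every small set $A$ containing the tuple $a$, the Morley rank of a consistent formula $\varphi(x,a)$ is the maximum of $\dim(c/A)$ over the realizations $c$ of $\varphi(x,a)$ in $U$. Every type $\operatorname{tp}(c/A)$ contains a formula of Morley rank $\dim(c/A)$. For each $\varphi(x,y)$ and $m$, the set of $a$ such that $\varphi(x,a)$ has Morley rank $m$ is $\emptyset$-definable.
\item[(S3)] An infinite $\operatorname{acl}_0$-closed subset of $U$ is an elementary submodel.
\item[(S4)] A model is determined up to isomorphism by its dimension, and an uncountable model has dimension equal to its cardinality.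
\end{itemize}

For $A\subseteq Y\subseteq U$ write $A\le Y$ if $\delta(E/A)\ge0$ for all finite $E\subseteq Y\setminus A$. For finite $A$ we have $\delta(E/A)=\delta(A\cup E)-\delta(A)$, so $A\le U$ has the same meaning as in Section~\ref{sec:main}. The relation $A\le Y$ depends only on the $L_0$-structure of $Y$, and (H1) says that $\emptyset\le U$. For disjoint finite $E,E'\subseteq U\setminus A$, the set $\mathcal R(E\cup E'/A)$ is the disjoint union of $\mathcal R(E/A)$ and $\mathcal R(E'/A\cup E)$. If $A\le U$ these sets are finite, and
\begin{equation}\label{eq:add}
\delta(E\cup E'/A)=\delta(E/A)+\delta(E'/A\cup E).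
\end{equation}
If $A_0\subseteq A$ and $E\cap A=\emptyset$, then $\mathcal R(E/A_0)\subseteq\mathcal R(E/A)$, so
\begin{equation}\label{eq:mono}
\delta(E/A_0)\ge\delta(E/A).
\end{equation}

\begin{lemma}\label{lem:basic}
Let $S,A,B\subseteq U$.
\begin{itemize}
\item[(a)] If every finite subset of $A$ is contained in some $A_0\subseteq A$ with $A_0\le U$, then $A\le U$.
\item[(b)] If $S\le A$ and $A\le U$, then $S\le U$.
\item[(c)] If $A\subseteq B$, $A\le U$ and $B\le U$, then every finite $Z_0\subseteq B\setminus A$ is contained in a finite $Z\subseteq B\setminus A$ with $A\cup Z\le U$. In particular every finite subset of a set $B\le U$ is contained in a finite $B_0\subseteq B$ with $B_0\le U$.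
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $|\mathcal R(E/A)|>|E|$. Choose $|E|+1$ members of $\mathcal R(E/A)$ and a set $A_0\subseteq A$ with $A_0\le U$ that contains their entries in $A$. They belong to $\mathcal R(E/A_0)$, so $\delta(E/A_0)<0$, a contradiction.

(b) Let $E\subseteq U\setminus S$ be finite. The members of $\mathcal R(E/S)$ that lie in $A$ belong to $\mathcal R(E\cap A/S)$, so there are at most $|E\cap A|$ of them. The others belong to $\mathcal R(E\setminus A/A)$, so there are at most $|E\setminus A|$ of them.

(c) Choose a finite $Z$ with $Z_0\subseteq Z\subseteq B\setminus A$ and $\delta(Z/A)$ minimal; the minimum exists because $A\le U$. For finite $G\subseteq B\setminus(A\cup Z)$, \eqref{eq:add} gives $\delta(G/A\cup Z)=\delta(Z\cup G/A)-\delta(Z/A)\ge0$. So $A\cup Z\le B$, and (b) applies. The last statement is the case $A=\emptyset$, which is where (H1) enters.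
\end{proof}

\begin{lemma}\label{lem:H3}
\begin{itemize}
\item[(a)] Every $L_0$-isomorphism $f:A\to A'$ between small sets $A,A'\le U$ extends to an automorphism of $U$, and in particular to an $L_0$-isomorphism $\operatorname{acl}_0(A)\to\operatorname{acl}_0(A')$.
\item[(b)] If $U\prec U'$ and $A\subseteq U$, then $A\le U$ if and only if $A\le U'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $A_0\le U$ be a finite subset of $A$. Then $A_0\le A$, so $f(A_0)\le A'$, so $f(A_0)\le U$ by Lemma~\ref{lem:basic}(b), and $f|_{A_0}$ is elementary by (H3). By Lemma~\ref{lem:basic}(c) every finite subset of $A$ lies in such an $A_0$. So $f$ is elementary, and $U$ is strongly homogeneous.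

(b) The direction from $U'$ to $U$ holds by definition. For finite $A$, both conditions say $\delta(A)=\dim(A)$ by (H2). If $A\le U$ is arbitrary, every finite subset of $A$ lies in a finite $A_0\subseteq A$ with $A_0\le U$, hence $A_0\le U'$, and Lemma~\ref{lem:basic}(a) applies in $U'$.
\end{proof}

By (b) the choice of $U$ is immaterial, and we take $U$ so large that every structure we meet, including the monster models of the theory $T$, is small compared with $U$. A \emph{placement} of an $L_0$-structure $A$ is an embedding into $U$ with self-sufficient image. By (a), any two placements of $A$ differ by an automorphism of $U$. So the $T_0$-types and dimensions of tuples from $A$, and whether the image is $\operatorname{acl}_0$-closed, do not depend on the placement. Moreover, if $A\le B$ and $B$ has a placement, then every placement of $A$ extends to a placement of $B$: restrict a placement of $B$ to $A$, which gives a placement by Lemma~\ref{lem:basic}(b), and correct it by an automorphism of $U$.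

The next lemma is (H2) relative to a self-sufficient base.

\begin{lemma}\label{lem:dim}
Let $A\le U$.
\begin{itemize}
\item[(a)] For finite $F\subseteq U$, $\dim(F/A)=\min\{\delta(E/A):F\setminus A\subseteq E\subseteq U\setminus A,\ E\text{ finite}\}$.
\item[(b)] For finite $E\subseteq U\setminus A$, we have $A\cup E\le U$ if and only if $\delta(E/A)=\dim(E/A)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For a finite $A_0\le U$, (S1) and (H2) give $\dim(F/A_0)=d_U(A_0F)-\delta(A_0)$. Choose a finite $A_0\subseteq A$ with $A_0\le U$, $F\cap A\subseteq A_0$ and $\dim(F/A)=\dim(F/A_0)$, and a finite $B\supseteq A_0F$ with $\delta(B)=d_U(A_0F)$. By \eqref{eq:mono} and $A_0\le U$,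
\[
\delta(B\setminus A/A)\le\delta(B)-\delta(B\cap A)\le\delta(B)-\delta(A_0)=\dim(F/A),
\]
so the minimum is at most $\dim(F/A)$. Conversely, let $E$ be given. Choose a finite $A_0\subseteq A$ with $A_0\le U$ that contains $F\cap A$ and the entries in $A$ of the finitely many members of $\mathcal R(E/A)$. Then $A_0F\subseteq A_0E$ and $\mathcal R(E/A_0)=\mathcal R(E/A)$, so
\[
\dim(F/A)\le\dim(F/A_0)\le\delta(A_0E)-\delta(A_0)=\delta(E/A).
\]

(b) By \eqref{eq:add}, $A\cup E\le U$ says that $\delta(E'/A)\ge\delta(E/A)$ for all finite $E'$ with $E\subseteq E'\subseteq U\setminus A$. By (a) this says that $\delta(E/A)=\dim(E/A)$.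
\end{proof}

\begin{lemma}\label{lem:acl}
\begin{itemize}
\item[(a)] Every $\operatorname{acl}_0$-closed set $A\subseteq U$ satisfies $A\le U$.
\item[(b)] Let $A\le U$. Then $\operatorname{acl}_0(A)\setminus A$ is the union of the sets $E\subseteq U\setminus A$ that are tight over $A$, and the union of two such sets is tight over $A$. So every finite subset of $\operatorname{acl}_0(A)\setminus A$ is contained in a set that is tight over $A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Suppose $\delta(G/A)<0$ for a finite $G\subseteq U\setminus A$. Let $A_1$ be the set of entries in $A$ of $|G|+1$ members of $\mathcal R(G/A)$; then $\delta(G/B)<0$ whenever $A_1\subseteq B\subseteq A$. Choose a finite $B\supseteq A_1$ in $U$ with $\delta(B)=d_U(A_1)$. Then $d_U(B)=d_U(A_1)$, so $\dim B=\dim A_1$ by (H2), and $B\subseteq\operatorname{acl}_0(A_1)\subseteq A$. Hence $\delta(B\cup G)<\delta(B)=d_U(A_1)$, which contradicts the definition of $d_U(A_1)$.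

(b) By Lemma~\ref{lem:dim}(a), a point $b\notin A$ has $\dim(b/A)=0$ if and only if it belongs to a tight set. If $E,E'$ are tight over $A$, then $\mathcal R(E/A)\cap\mathcal R(E'/A)=\mathcal R(E\cap E'/A)$ has at most $|E\cap E'|$ elements. So $|\mathcal R(E\cup E'/A)|\ge|E|+|E'|-|E\cap E'|=|E\cup E'|$, and equality holds because $A\le U$.
\end{proof}

\section{Weighted sets}\label{sec:weights}

Let $Q=\{q\in(0,1):q/\sqrt2\in\mathbb Q\}$, a countable dense set of irrational numbers in $(0,1)$. We code a weight by the set of $q\in Q$ below it. Let $L$ be $L_0$ together with an $(n+1)$-ary symbol for each $q\in Q$ and each $n$-ary symbol of $L_0$. We write $W_q(b;r)$ for these relations, where $b$ is an element and $r$ a symbol of $L_0$ with a tuple. For an $L$-structure $A$ put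
\[
w(b,r)=\sup\{q\in Q:W_q(b;r)\}\in[0,1],\qquad\sup\emptyset=0 .
\]
For finite disjoint $C,E\subseteq A$ let
\[
\theta(E/C)=\sum_{c\in C}\ \sum_{r\in\mathcal R(E/C)}w(c,r)
\]
be the weight that \emph{leaks} from the instances in $\mathcal R(E/C)$ to the base $C$.

\begin{definition}\label{def:weighted}
An $L$-structure $A$ is \emph{fractionally oriented} if it satisfies (W0)--(W2). It is a \emph{weighted set} if it also satisfies (W3) and its $L_0$-reduct has a placement.
\begin{itemize}
\item[(W0)] $W_q(b;r)$ implies that $r$ is an instance and $b\in\operatorname{supp}(r)$; if instances are unordered, $W_q(b;r)$ is symmetric in the entries of $r$; and $W_{q'}\subseteq W_q$ for $q<q'$.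
\item[(W1)] $\sum_{b\in\operatorname{supp}(r)}w(b,r)=1$ for every $r\in\mathcal R(A)$.
\item[(W2)] $\sum_{r\in\mathcal R(A)}w(b,r)\le1$ for every $b\in A$.
\item[(W3)] For all finite disjoint $C,E\subseteq A$ with $E$ tight over $C$, all $e\in E$ and all $r\in\mathcal R(E/C)$,
\[
|w(e,r)-p_{E/C}(e,r)|\le\theta(E/C).
\]
\end{itemize}
A subset $S$ of a fractionally oriented structure $A$ is \emph{$w$-closed in $A$} if $b\in S$, $r\in\mathcal R(A)$ and $w(b,r)>0$ imply $\operatorname{supp}(r)\subseteq S$. Equivalently, points of $S$ have weight $0$ on every instance that does not lie in $S$.
\end{definition}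

By (W0),
\begin{equation}\label{eq:code}
w(b,r)>q\ \Rightarrow\ W_q(b;r)\ \Rightarrow\ w(b,r)\ge q .
\end{equation}
So $w$ determines $W_q(b;r)$ unless $w(b,r)=q$, and this cannot happen when $w(b,r)$ is rational; that is why $Q$ consists of irrationals. Conditions (W0)--(W3) pass to substructures. Condition (W3) is vacuous when $\theta(E/C)\ge1$, since $w$ and $p$ take values in $[0,1]$. The relation $S'\subseteq S$ ``$w$-closed in'' is transitive: an instance with positive weight at a point of $S'$ lies in $S$, hence in $S'$.

\begin{example}\label{ex:W3}
(a) In Example~\ref{ex:small}(b), the weights $w(e_1,r_1)=w(e_2,r_2)=t$ and $w(e_2,r_1)=w(e_1,r_2)=1-t$ satisfy (W1) and (W2) for every $t\in[0,1]$. Here $\theta(E/C)=0$, and (W3) forces $t=1/2$. This exact case is all that the uniqueness arguments below need, but it cannot be imposed alone. The weights $w(a,r_1)=\varepsilon$, $w(e_1,r_1)=1-\varepsilon$, $w(e_2,r_2)=1$ satisfy (W1) and (W2) and have leak $\varepsilon>0$, so the condition ``$\theta=0$ implies $w=p$'' says nothing about the pair $(C,E)$. Their limit as $\varepsilon\to0$ has leak $0$ and $w\ne p$. By \eqref{eq:code}, formulas see only closed conditions on weights,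 so a saturated model would contain the limit. Condition (W3) is closed, and it excludes these weights for $\varepsilon<1/2$ because $|w(e_2,r_2)-1/2|=1/2$.

(b) Give the structure of Example~\ref{ex:small}(a) the weights $w=p_{E/C}$ in the displayed matrix. Let $C'=\{a,e_3\}$ and $E'=\{e_1,e_2\}$. Then $\mathcal R(E'/C')=\{r_1,r_2\}$, so $E'$ is tight over $C'$, with two matchings and $p_{E'/C'}=1/2$ throughout. The leak is $w(e_3,r_1)=1/3$, and the weights $1/3,1/3,2/3,1/3$ differ from $1/2$ by $1/6$. So (W3) holds, and there is a reason. The leak bounds the probability that a random matching of $E/C$ sends $r_1$ or $r_2$ outside $E'$. If we condition on the opposite event, two of the three matchings remain, and they restrict to the two matchings of $E'/C'$. This is the argument of Lemma~\ref{lem:canonical}, and the reason why the uniform distribution on matchings is the right canonical choice.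
\end{example}

For a set $\mathcal T'$ of instances write $V_E(\mathcal T')=E\cap\bigcup_{r\in\mathcal T'}\operatorname{supp}(r)$.

\begin{lemma}\label{lem:match}
Let $E$ be tight over $C$ and $\mathcal T=\mathcal R(E/C)$.
\begin{itemize}
\item[(a)] There is a matching of $E/C$ in each of the following cases: $C\le C\cup E$; or $C$ is finite, $C\cup E$ is fractionally oriented and $\theta(E/C)<1$.
\item[(b)] Let $E=E_1\cup E_2$ and $\mathcal T=\mathcal T_1\cup\mathcal T_2$ be partitions with $|\mathcal T_1|=|E_1|$ and $V_E(\mathcal T_1)\subseteq E_1$, and suppose that $E/C$ has a matching. For $(e,r)\in E_i\times\mathcal T_i$, the number $p_{E/C}(e,r)$ is the fraction of support-respecting bijections $\mathcal T_i\to E_i$ that send $r$ to $e$. For $(e,r)\in E_i\times\mathcal T_j$ with $i\ne j$, it is $0$.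
\end{itemize}
\end{lemma}

\begin{proof}
(a) As $|\mathcal T|=|E|$, by Hall's theorem it suffices to show $|\mathcal T'|\le|V|$ for $\mathcal T'\subseteq\mathcal T$ and $V=V_E(\mathcal T')$. In the first case $\mathcal T'\subseteq\mathcal R(V/C)$ and $|\mathcal R(V/C)|\le|V|$. In the second case, the total weight $|\mathcal T'|$ of the instances in $\mathcal T'$ sits on $V$ and on $C$, so $|\mathcal T'|\le|V|+\theta(E/C)<|V|+1$ by (W1) and (W2).

(b) A matching maps $\mathcal T_1$ into $E_1$, hence onto $E_1$, hence maps $\mathcal T_2$ onto $E_2$. So the matchings are exactly the unions $m_1\cup m_2$ of support-respecting bijections $m_i:\mathcal T_i\to E_i$. The set of matchings is thus a product of two nonempty sets.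
\end{proof}

The counting arguments of Section~\ref{sec:idea} now read as follows.

\begin{lemma}\label{lem:wclosed}
Let $A$ be a weighted set placed in $U$.
\begin{itemize}
\item[(a)] Unions and intersections of $w$-closed sets are $w$-closed, and $\mathcal R(S\cup S')=\mathcal R(S)\cup\mathcal R(S')$ for $w$-closed $S,S'$.
\item[(b)] If $S$ is $w$-closed in $A$, then $S\le U$, and $S$ is a weighted set.
\item[(c)] If $S$ is $w$-closed in $A$ and $E\subseteq A\setminus S$ is tight over $S$, then $S\cup E$ is $w$-closed in $A$, and for $r\in\mathcal R(E/S)$ we have $w(s,r)=0$ for $s\in S$ and $w(e,r)=p_{E/S}(e,r)$ for $e\in E$.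
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first statement is immediate from the definition. By (W1), an instance in $S\cup S'$ has positive weight at a point of $S$ or of $S'$, and then lies in that set.

(b) Let $G\subseteq A\setminus S$ and $\mathcal F\subseteq\mathcal R(G/S)$ be finite. Points of $S$ have weight $0$ on $\mathcal F$, so $|\mathcal F|=\sum_{g\in G}\sum_{r\in\mathcal F}w(g,r)\le|G|$ by (W1) and (W2). Thus $S\le A$, and Lemma~\ref{lem:basic}(b) applies.

(c) As in (b), $|E|=|\mathcal R(E/S)|=\sum_{e\in E}\sum_{r\in\mathcal R(E/S)}w(e,r)$. By (W2) each $e\in E$ has total weight exactly $1$ on $\mathcal R(E/S)$, hence weight $0$ on all other instances. So $S\cup E$ is $w$-closed. Let $C\subseteq S$ be the finite set of entries in $S$ of members of $\mathcal R(E/S)$. Then $\mathcal R(E/C)=\mathcal R(E/S)$, $p_{E/C}=p_{E/S}$ and $\theta(E/C)=0$, and (W3) gives the weights.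
\end{proof}

Three times we shall build a structure $Y$ on top of a $w$-closed weighted set $A$ and have to verify (W3) for pairs that straddle $A$. The next lemma splits such a pair into one inside $A$ and one whose tight part is outside $A$.

\begin{lemma}[Splitting]\label{lem:split}
Let $Y$ be fractionally oriented, and let $A\subseteq Y$ be $w$-closed in $Y$ and satisfy \textup{(W3)}. Suppose that the inequalities of \textup{(W3)} hold for all finite disjoint $C,E\subseteq Y$ such that $E$ is tight over $C$, $\theta(E/C)<1$ and $E\cap A=\emptyset$. Then $Y$ satisfies \textup{(W3)}.
\end{lemma}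

\begin{proof}
Let $E$ be tight over the finite set $C$, with $\theta=\theta(E/C)<1$. Put $E_1=E\cap A$, $E_2=E\setminus A$, $\mathcal T=\mathcal R(E/C)$. Let $\mathcal T_1$ be the set of $r\in\mathcal T$ that lie in $A$, so $\mathcal T_1=\mathcal R(E_1/C\cap A)$, and let $\mathcal T_2=\mathcal T\setminus\mathcal T_1$.

The weight of $\mathcal T_1$ sits on $E_1$ and $C$, so $|\mathcal T_1|\le|E_1|+\theta$ and therefore $|\mathcal T_1|\le|E_1|$. As $A$ is $w$-closed, the weight of $\mathcal T_2$ sits on $E_2$ and $C\setminus A$, so $|\mathcal T_2|\le|E_2|$ in the same way. Since $|\mathcal T|=|E|$, both are equalities. An instance in $\mathcal T_2$ that does not meet $E_2$ would put its whole weight $1$ on $C$, against $\theta<1$. An instance in $C\cup E$ that meets $E_2$ does not lie in $A$. So $\mathcal T_2=\mathcal R(E_2/C\cup E_1)$. Thus $E_1$ is tight over $C\cap A$ and $E_2$ is tight over $C\cup E_1$. Both leaks are at most $\theta$; for the second, note that points of $E_1$ have weight $0$ on $\mathcal T_2$. By hypothesis (W3) holds for both pairs.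

We have $V_E(\mathcal T_1)\subseteq E_1$, and $E/C$ has a matching by Lemma~\ref{lem:match}(a). By Lemma~\ref{lem:match}(b), $p_{E/C}$ equals $p_{E_1/C\cap A}$ on $E_1\times\mathcal T_1$ and $p_{E_2/C\cup E_1}$ on $E_2\times\mathcal T_2$, so there $|w-p_{E/C}|\le\theta$. On the remaining pairs $p_{E/C}=0$, and also $w=0$: on $E_1\times\mathcal T_2$ because $A$ is $w$-closed, on $E_2\times\mathcal T_1$ because the point is not in the support.
\end{proof}

The next lemma resolves the difficulty of Section~\ref{sec:idea}.

\begin{lemma}[Canonical extension]\label{lem:canonical}
Let $A\le U$ be a weighted set. There is exactly one way to expand $\operatorname{acl}_0(A)$ to a weighted set that induces the given structure on $A$ and in which $A$ is $w$-closed. Consequently, if $f:A\to A'$ is an $L$-isomorphism of weighted sets $A,A'\le U$, then every $L_0$-isomorphism $\operatorname{acl}_0(A)\to\operatorname{acl}_0(A')$ extending $f$ is an $L$-isomorphism of these expansions.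
\end{lemma}

\begin{proof}
Put $Y=\operatorname{acl}_0(A)$; then $Y\le U$ by Lemma~\ref{lem:acl}(a). In this proof ``tight'' means tight over $A$. By Lemma~\ref{lem:acl}(b), finitely many points and instances of $Y$ always lie in $A\cup E$ for one tight $E$.

\emph{Uniqueness.} Let $r\in\mathcal R(Y)\setminus\mathcal R(A)$, say $r\in\mathcal R(E/A)$ with $E$ tight. By Lemma~\ref{lem:wclosed}(c),
\begin{equation}\label{eq:canon}
w(a,r)=0\quad(a\in A),\qquad w(e,r)=p_{E/A}(e,r)\quad(e\in E).
\end{equation}
These values are rational, so \eqref{eq:code} gives $W_q(b;r)\Leftrightarrow q<w(b,r)$. The last statement of the lemma follows: pull the expansion of $\operatorname{acl}_0(A')$ back along the isomorphism and apply uniqueness.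

\emph{Existence.} Keep the given structure on $\mathcal R(A)$, and on the other instances define $w$ by \eqref{eq:canon} and $W_q(b;r)$ by $q<w(b,r)$. We check that this does not depend on $E$. Every tight set has a matching by Lemma~\ref{lem:match}(a). For tight sets $E\subseteq E'$ apply Lemma~\ref{lem:match}(b) to $E'/A$ with $E_1=E$ and $\mathcal T_1=\mathcal R(E/A)$: it shows that $p_{E'/A}$ extends $p_{E/A}$. As any two tight sets have a tight union, the definition is consistent. Since $Q$ is dense, the $W_q$ give back $w$, and (W0) holds. By construction $A$ is $w$-closed in $Y$. Condition (W1) holds because $\sum_{e\in E}p_{E/A}(e,r)=1$. Condition (W2) holds for points of $A$ because they have no new weight. For $e\notin A$, finitely many instances through $e$ lie in one $\mathcal R(E/A)$ with $e\in E$, and $\sum_{r\in\mathcal R(E/A)}p_{E/A}(e,r)=1$.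

For (W3), by Lemma~\ref{lem:split} it suffices to consider finite disjoint $C,E\subseteq Y$ with $\delta(E/C)=0$, $\theta=\theta(E/C)<1$ and $E\cap A=\emptyset$. Put $\mathcal T=\mathcal R(E/C)$. Choose a tight $G\supseteq E\cup(C\setminus A)$; then $\mathcal T\subseteq\mathcal R(G/A)$. Let $m$ be a uniformly random matching of $G/A$, so that $w(g,r)=P(m(r)=g)$ for $g\in G$ and $r\in\mathcal R(G/A)$. Let $H$ be the event $m(\mathcal T)\subseteq E$. For $r\in\mathcal T$ we have $m(r)\in\operatorname{supp}(r)\cap G\subseteq E\cup(C\setminus A)$, so
\[
P(\neg H)\le\sum_{r\in\mathcal T}\ \sum_{c\in C\setminus A}w(c,r)\le\theta<1 .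
\]
If $H$ holds, then $m|_{\mathcal T}$ is a matching of $E/C$, because $|\mathcal T|=|E|$. The number of matchings of $G/A$ that extend a given matching of $E/C$ is the number of support-respecting bijections $\mathcal R(G/A)\setminus\mathcal T\to G\setminus E$, which does not depend on the given matching. So, conditionally on $H$, the restriction $m|_{\mathcal T}$ is uniformly distributed, and $P(m(r)=e\mid H)=p_{E/C}(e,r)$. For every event $X$,
\[
|P(X)-P(X\mid H)|=|P(X\cap\neg H)-P(\neg H)P(X\mid H)|\le P(\neg H),
\]
since both terms in the middle lie in $[0,P(\neg H)]$. With $X$ the event $m(r)=e$ this gives $|w(e,r)-p_{E/C}(e,r)|\le\theta$.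
\end{proof}

\section{Amalgamation and a rich structure}\label{sec:amalg}

Let $\mathcal K$ be the class of weighted sets whose placements have $\operatorname{acl}_0$-closed image. If $N\in\mathcal K$ and $S\subseteq N$, then $\operatorname{acl}_0(S)$ is a subset of $N$ that does not depend on the placement. We call $S$ \emph{closed in $N$} if it is $\operatorname{acl}_0$-closed and $w$-closed in $N$; then $S\in\mathcal K$, and $S\subseteq N$ is called a \emph{closed extension}. An $L$-embedding is \emph{closed} if its image is closed. Closedness is transitive and preserved under intersections. Let $\operatorname{cl}(S)$ be the least closed subset of $N$ containing $S$; it will turn out to be algebraic closure in $T$.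

\begin{lemma}\label{lem:closed}
\begin{itemize}
\item[(a)] For $S\subseteq N\in\mathcal K$, $|\operatorname{cl}(S)|\le|S|+\aleph_0$.
\item[(b)] If $S$ is $w$-closed in $N\in\mathcal K$, then $\operatorname{cl}(S)=\operatorname{acl}_0(S)$, and its structure is the canonical extension of $S$.
\item[(c)] The union $N$ of a chain $(N_i)$ of closed extensions in $\mathcal K$, indexed by an ordinal, is in $\mathcal K$, and each $N_i$ is closed in $N$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (W2), a point has weight at least $1/n$ on at most $n$ instances, so it has positive weight on countably many. Starting from $S$, alternately take $\operatorname{acl}_0$ and add the supports of all instances with positive weight at a point of the set reached so far. The union after $\omega$ steps is $\operatorname{cl}(S)$ and has the required size.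

(b) By Lemmas~\ref{lem:wclosed}(b) and \ref{lem:acl}(b), $\operatorname{acl}_0(S)$ is the union of $S$ and the sets $S\cup E$ with $E$ tight over $S$. These are $w$-closed by Lemma~\ref{lem:wclosed}(c), so their union is $w$-closed. The second claim is uniqueness in Lemma~\ref{lem:canonical}.

(c) Place the $N_i$ in $U$ one after the other, each placement extending the earlier ones. This is possible because an increasing union of $\operatorname{acl}_0$-closed sets is $\operatorname{acl}_0$-closed, hence self-sufficient, and placements extend. So $N$ is placed as an $\operatorname{acl}_0$-closed set. Conditions (W0), (W1), (W3), and (W2) for finite sets of instances, concern finite subsets, which lie in some $N_j$. An instance of $N$ with positive weight at $b\in N_i$ lies in some $N_j$ with $j\ge i$, hence in $N_i$.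
\end{proof}

\begin{lemma}[Free amalgamation]\label{lem:amalg}
Let $S\subseteq A$ and $S\subseteq B$ be closed extensions in $\mathcal K$. There are $D\in\mathcal K$ and closed embeddings of $A$ and $B$ into $D$ over $S$ such that, identifying $A$ and $B$ with their images, $A\cap B=S$ and $D=\operatorname{acl}_0(A\cup B)$.
\end{lemma}

\begin{proof}
Place $B$ in $U$, extend the placement of $S$ to $A$, and use (S1) to arrange $\dim(G/B)=\dim(G/S)$ for all finite $G\subseteq A$. A point of $A\cap B$ has dimension $0$ over $B$, hence over $S$, so $A\cap B=S$.

We first show that independence in $T_0$ forbids crossing instances. Let $G\subseteq A\setminus S$ be finite with $S\cup G\le U$; by Lemma~\ref{lem:basic}(c) every finite subset of $A\setminus S$ lies in such a $G$. By Lemma~\ref{lem:dim} and \eqref{eq:mono},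
\[
\dim(G/B)=\dim(G/S)=\delta(G/S)\ge\delta(G/B)\ge\dim(G/B).
\]
So $\mathcal R(G/B)=\mathcal R(G/S)$, and $B\cup G\le U$ by Lemma~\ref{lem:dim}(b). Every finite subset of $A\cup B$ lies in such a set $B\cup G$. Hence $A\cup B\le U$ by Lemma~\ref{lem:basic}(a), and every instance in $A\cup B$ lies in $B$ or belongs to some $\mathcal R(G/S)$, in which case it lies in $A$.

Interpret each $W_q$ on $Y=A\cup B$ as the union of its interpretations in $A$ and $B$, which agree on $S$. Then (W0) and (W1) hold. A point of $S$ has positive weight only on instances in $S$, because $S$ is $w$-closed in $A$ and in $B$. A point of $A\setminus S$ is only on instances in $A$, and a point of $B\setminus S$ only on instances in $B$. So (W2) holds, and $A$ and $B$ are $w$-closed in $Y$. For (W3), by Lemma~\ref{lem:split} we may assume $E\cap A=\emptyset$. Then every member of $\mathcal R(E/C)$ meets $B\setminus A$ and so lies in $B$. Replacing $C$ by $C\cap B$ changes neither $\mathcal R(E/C)$, nor the matchings, nor the leak, and (W3) in $B$ applies.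

Let $D$ be the canonical extension of $Y$. By transitivity $A$ and $B$ are $w$-closed in $D$, and they are $\operatorname{acl}_0$-closed.
\end{proof}

For $\kappa\ge\aleph_1$, a structure $N\in\mathcal K$ is \emph{$\kappa$-rich} if for every closed $A\subseteq N$ and every closed extension $A\subseteq B$ in $\mathcal K$ with $|B|<\kappa$ there is a closed embedding $B\to N$ over $A$. Since closures of finite sets are in general only known to be countable, the first rich structure is built in $\omega_1$ steps.

\begin{proposition}\label{prop:M}
There is an $\aleph_1$-rich $M\in\mathcal K$, and its $L_0$-reduct is an infinite-dimensional model of $T_0$.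
\end{proposition}

\begin{proof}
The empty set is a weighted set by (H1). Let $N_0=\operatorname{acl}_0(\emptyset)$ be its canonical extension. As $\emptyset$ is $w$-closed in every $N\in\mathcal K$, Lemma~\ref{lem:closed}(b) shows that $N_0$ is a closed substructure of every member of $\mathcal K$.

Let $N_\alpha\in\mathcal K$ have size at most $2^{\aleph_0}$. It has at most $2^{\aleph_0}$ countable closed subsets $A$, and since $L$ is countable, each $A$ has at most $2^{\aleph_0}$ countable closed extensions $B\in\mathcal K$ up to isomorphism over $A$. Enumerate the pairs $(A,B)$ in length at most $2^{\aleph_0}$. Starting from $N_\alpha$, amalgamate each $B$ in turn over $A$ with the structure reached so far, in which $A$ is closed by transitivity, and take unions at limit stages. By Lemmas~\ref{lem:amalg} and \ref{lem:closed}(c), the result is a closed extension $N_{\alpha+1}$ of $N_\alpha$ in $\mathcal K$, of size at most $2^{\aleph_0}$, into which each $B$ has a closed embedding over $A$. Take unions at limit ordinals $\alpha$ and let $M=\bigcup_{\alpha<\omega_1}N_\alpha$. A countable closed subset of $M$ is contained in some $N_\alpha$ and is closed there, and $N_{\alpha+1}$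 is closed in $M$. So $M$ is $\aleph_1$-rich.

Let $X\subseteq U$ be countably infinite and independent. For finite $X_0\subseteq X$, (H2) gives $|X_0|=d_U(X_0)\le\delta(X_0)\le|X_0|$. So $X$ carries no instances and $X_0\le U$, hence $X\le U$ by Lemma~\ref{lem:basic}(a). With empty $W_q$, the set $X$ is a weighted set; here we use that (W2) is an inequality. Its canonical extension $\operatorname{acl}_0(X)$ is a countable closed extension of $N_0$, so it has a closed embedding into $M$. Composed with a placement of $M$, this embedding is a placement, so it preserves dimension, and $M$ is infinite-dimensional. By (S3), $M$ is placed as an elementary submodel of $U$.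
\end{proof}

Fix such an $M$ and let
\[
T=\operatorname{Th}(M).
\]
Then $T$ is a complete theory in the countable language $L$, and $T_0$ is a reduct of $T$.

\section{Saturated models are rich}\label{sec:rich}

To understand types in $T$ we need the notions of the last section in all models of $T$, and richness in the saturated ones. The $L_0$-reduct of a model of $T$ is a model of $T_0$, and we always regard it as an elementary submodel of $U$.

\begin{lemma}\label{lem:inK}
Every model $N$ of $T$ belongs to $\mathcal K$.
\end{lemma}

\begin{proof}
As an elementary submodel of $U$, the set $N$ is $\operatorname{acl}_0$-closed, hence self-sufficient. Condition (W0) is a set of sentences true in $M$. Suppose that (W1), (W3), or (W2) for a finite set of instances, fails in $N$. The failure is witnessed by a finite tuple $u$. Let $\tau$ be the quantifier-free $L_0$-type of $u$, which is a single formula, and let $(b_j,r_j)_{j\le n}$ list the pairs of a point and an instance among the entries of $u$. The condition in question says that the vector $(w(b_j,r_j))_j$ lies in a closed set $K\subseteq[0,1]^n$ that depends only on $\tau$, because it consists of finitely many non-strict inequalities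 between continuous functions of the weights, with constants $p$ determined by $\tau$. In $N$ the vector is a point $v\notin K$. As $Q$ is dense, there is a box $\prod_j[q_j,q_j']$ disjoint from $K$, where $q_j\in Q$ and $q_j<v_j$, or else $q_j=v_j=0$, and where $q'_j\in Q$ and $v_j<q'_j$, or else $q_j'=v_j=1$. By \eqref{eq:code}, $u$ satisfies $\tau$, the formulas $W_{q_j}(b_j;r_j)$ for $q_j\in Q$, and the formulas $\neg W_{q'_j}(b_j;r_j)$ for $q_j'\in Q$. Since $N\equiv M$, some tuple in $M$ satisfies the same formulas. By \eqref{eq:code} its weights lie in the box, so they violate the condition in $M$, a contradiction.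
\end{proof}

Richness is not a first-order property, so it does not transfer from $M$ directly. We express the existence of a closed copy of $B$ over $A$ as a type and transfer its finite fragments to $M$. The difficulty is that a sentence can fix only finitely much about the parameters, so in $M$ we must solve the embedding problem over parameters $a'$ whose type and closure differ from the original ones. For the $L_0$-part, definability of Morley rank lets us find a solution that is generic over $\operatorname{cl}(a')$; this is where strong minimality is used. For the weights, we copy them from a finite part of $B$ and lose the weight on instances outside that part, which (W2) permits.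

\begin{proposition}\label{prop:rich}
If $N\models T$ is $\kappa$-saturated with $\kappa\ge\aleph_1$, then $N$ is $\kappa$-rich.
\end{proposition}

\begin{proof}
Let $A\subseteq N$ be closed and let $A\subseteq B$ be a closed extension in $\mathcal K$ with $|B|<\kappa$. Place $B$ in $U$ over $A$. Let $\Sigma$ be the following set of $L$-formulas with parameters in $A$ and variables $x_b$ for $b\in B\setminus A$; points and instances of $B$ are written with these variables and parameters.
\begin{itemize}
\item[(i)] The complete $T_0$-type of $B\setminus A$ over $A$.
\item[(ii)] All formulas $W_q(u;r)$ and $\neg W_q(u;r)$ that involve some $x_b$ and are true in $B$.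
\item[(iii)] For $b\in B\setminus A$ and $\varepsilon\in Q$: every instance $r$ with $W_\varepsilon(x_b;r)$ is one of $r_1,\dots,r_l$, where $r_1,\dots,r_l$ are the instances of $B$ with $W_\varepsilon(b;r_i)$. By (W2) and \eqref{eq:code}, $l\le1/\varepsilon$.
\end{itemize}
A realization of $\Sigma$ in $N$ gives a map $B\to N$ over $A$. It is $T_0$-elementary by (i), so it is an $L_0$-embedding with $\operatorname{acl}_0$-closed image, and it is an $L$-embedding by (ii). The image is $w$-closed in $N$: for points of $A$ because $A$ is $w$-closed, and for the other points by (iii), since positive weight means $W_\varepsilon$ for some $\varepsilon\in Q$. A $\kappa$-saturated structure realizes every finitely satisfiable set of formulas in fewer than $\kappa$ variables over fewer than $\kappa$ parameters. So it suffices to satisfy a finite $\Sigma_0\subseteq\Sigma$ in $N$.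

\emph{Step 1: a sentence to transfer.} By Lemma~\ref{lem:basic}(c) choose a finite $Z\subseteq B\setminus A$ with $A\cup Z\le U$ that contains every $b$ for which $x_b$ occurs in $\Sigma_0$. Let $\mathcal T=\mathcal R(Z/A)$ and $m=\delta(Z/A)$. Then $|\mathcal T|=|Z|-m$, and $m=\dim(Z/A)$ by Lemma~\ref{lem:dim}(b). Let $x=(x_b)_{b\in Z}$. By (S2), $\operatorname{tp}_{T_0}(Z/A)$ contains a formula $\varphi_0$ of Morley rank $m$. Let $a_0$ be a finite tuple of distinct elements of $A$ that contains the parameters of $\varphi_0$ and $\Sigma_0$ and the entries in $A$ of all $r\in\mathcal T$. Let $\varphi(x,a_0)$ be the conjunction of $\varphi_0$, the formulas of type (i) in $\Sigma_0$, the statement that the entries of $x$ are distinct and different from those of $a_0$, and the statement that the members of $\mathcal T$ are instances. It implies $\varphi_0$ and is realized by $Z$, so it has Morley rank $m$ by (S2). Let $\chi(y)$ be an $L_0$-formula saying that $\varphi(x,y)$ has Morley rank $m$ and that the entries of $y$ are distinct, and let $\Sigma_0(x,y)$ be the conjunction of $\Sigma_0$ with $a_0$ replaced by $y$. Since $N\models\chi(a_0)$ and $N\equiv M$, it suffices to prove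
\begin{equation}\label{eq:star}
M\models\forall y\,\bigl(\chi(y)\to\exists x\,\Sigma_0(x,y)\bigr).
\end{equation}

\emph{Step 2: a generic solution of $\varphi$.} Let $M\models\chi(a')$ and $A'=\operatorname{cl}(a')\subseteq M$, a countable closed set. By (S2) there is a realization $Z'\subseteq U$ of $\varphi(x,a')$ with $\dim(Z'/A')=m$. Let $u\mapsto u'$ be the bijection $Z\cup a_0\to Z'\cup a'$, let $r\mapsto r'$ be the induced map on tuples, and $\mathcal T'=\{r':r\in\mathcal T\}$, a set of $|\mathcal T|$ instances.

We claim that $Z'\cap A'=\emptyset$. Let $Z_1=\{z\in Z:z'\in A'\}$ and $Z_2=Z\setminus Z_1$. The $r\in\mathcal T$ that do not meet $Z_2$ form $\mathcal R(Z_1/A)$. For the other $r\in\mathcal T$, the $r'$ are distinct members of $\mathcal R(Z_2'/A')$. By Lemma~\ref{lem:dim}(a),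
\[
m=\dim(Z_2'/A')\le\delta(Z_2'/A')\le|Z_2|-|\mathcal T|+|\mathcal R(Z_1/A)|=m-\delta(Z_1/A).
\]
So $\delta(Z_1/A)\le0$. As $A\le U$, the set $Z_1$ is tight over $A$, and Lemma~\ref{lem:acl}(b) gives $Z_1\subseteq\operatorname{acl}_0(A)\setminus A=\emptyset$.

Now $\mathcal T'\subseteq\mathcal R(Z'/A')$ and $m=\dim(Z'/A')\le\delta(Z'/A')\le|Z|-|\mathcal T|=m$. Hence $\mathcal R(Z'/A')=\mathcal T'$, and $A'\cup Z'\le U$ by Lemma~\ref{lem:dim}(b). In particular,
\begin{equation}\label{eq:corr}
\text{a tuple $r$ in $Z\cup a_0$ meeting $Z$ is an instance}\iff r\in\mathcal T\iff\text{$r'$ is an instance.}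
\end{equation}

\emph{Step 3: weights on $Y=A'\cup Z'$.} Keep the structure on $A'$. For $r\in\mathcal T$ and $z\in Z$ let $W_q(z';r')$ hold if and only if $W_q(z;r)$ holds in $B$, and let no $W_q(a;r')$ hold for $a\in A'$. As $A$ is $w$-closed in $B$, no $W_q(a;r)$ holds for $a\in A$ and $r\in\mathcal T$. So the $W_q$ on $\mathcal T$ and on $\mathcal T'$ correspond at all points of $Z\cup a_0$, and (W0) and (W1) hold in $Y$. Points of $A'$ have no new weight, so they satisfy (W2) and $A'$ is $w$-closed in $Y$. A point $z'$ is only on instances in $\mathcal T'$, and its total weight is $\sum_{r\in\mathcal T}w(z,r)\le1$. For (W3), by Lemma~\ref{lem:split} we may assume $E\subseteq Z'$. Then $\mathcal R(E/C)\subseteq\mathcal T'$, and points of $C$ outside $Z'\cup a'$ are on no member of $\mathcal T'$, so they can be dropped from $C$. By \eqref{eq:corr} the pair $(C,E)$ then corresponds to a pair in $Z\cup a_0\subseteq B$ with corresponding instances, matchings, weights and leak, and (W3) in $B$ applies. So $Y$ is a weighted set.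

\emph{Step 4: embedding into $M$.} Let $B'$ be the canonical extension of $Y$. It is a countable closed extension of $A'$ in $\mathcal K$, and $Y$ is $w$-closed in $B'$. As $M$ is $\aleph_1$-rich, there is a closed embedding $g:B'\to M$ over $A'$. We check that $g(Z')$ satisfies $\Sigma_0(x,a')$.

Formulas of type (i): $g$ is an $L_0$-isomorphism between self-sufficient sets, so it is $T_0$-elementary by Lemma~\ref{lem:H3}(a), and $\varphi(g(Z'),a')$ holds.

Formulas of type (ii): consider $W_q(u;r)$ with $u$ and the entries of $r$ in $Z\cup a_0$, not all in $a_0$. If $r\in\mathcal T$, the truth values in $B$ and in $Y$ agree by Step 3. If $r$ meets $Z$ and $r\notin\mathcal T$, both are false by \eqref{eq:corr} and (W0). If $r$ does not meet $Z$, then $u\in Z$ is not an entry of $r$ and $u'$ is not an entry of $r'$, so both are false by (W0). Finally, $g$ is an $L$-embedding.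

Formulas of type (iii): let $W_\varepsilon(g(b');s)$ hold in $M$, with $b\in Z$. Then $s$ has positive weight at $g(b')$, so it lies in $g(B')$ and then in $g(Y)$. It meets $g(Z')$, so $s=g(r')$ with $r\in\mathcal T$. By Step 3, $W_\varepsilon(b;r)$ holds in $B$, so $r$ is on the list.

This proves \eqref{eq:star}.
\end{proof}

\begin{corollary}\label{cor:bf}
Let $N_1,N_2\models T$ be $\kappa$-saturated with $\kappa\ge\aleph_1$. Every $L$-isomorphism between closed subsets $A_1\subseteq N_1$ and $A_2\subseteq N_2$ of size less than $\kappa$ is elementary.
\end{corollary}

\begin{proof}
These isomorphisms form a back-and-forth system. For $b\in N_1$, the set $\operatorname{cl}(A_1b)$ is a closed extension of $A_1$ of size less than $\kappa$ by Lemma~\ref{lem:closed}(a). By Proposition~\ref{prop:rich} it has a closed embedding into $N_2$ that extends the isomorphism $A_1\to A_2$. The same holds with $N_1$ and $N_2$ exchanged.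
\end{proof}

\section{Stability and forking in $T$}\label{sec:forking}

Let $\mathfrak M$ be a monster model of $T$. By Corollary~\ref{cor:bf}, $L$-isomorphisms between small closed subsets of $\mathfrak M$ extend to automorphisms. Every $\operatorname{acl}$-closed set $A\subseteq\mathfrak M$ is closed: it is $\operatorname{acl}_0$-closed, and if $w(b,r)>0$ then $W_\varepsilon(b;r)$ for some $\varepsilon\in Q$, which holds for at most $1/\varepsilon$ instances $r$. So $\operatorname{cl}(A)\subseteq\operatorname{acl}(A)$ for all $A$, and elementary submodels of $\mathfrak M$ are closed. The following lemma carries out the program of Section~\ref{sec:idea}: the type of one closed set over another is determined by the intersection.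

\begin{lemma}\label{lem:key}
Let $A,F\subseteq\mathfrak M$ be small and closed.
\begin{itemize}
\item[(a)] Let $S=A\cap F$. Let $A',F'$ be closed, let $g:A\to A'$ and $f:F\to F'$ be $L$-isomorphisms that agree on $S$, and suppose $A'\cap F'=g(S)$. Then $g\cup f$ extends to an automorphism of $\mathfrak M$.
\item[(b)] If $S\subseteq A\cap F$ is closed, there are a closed set $A'\subseteq\mathfrak M$ with $A'\cap F=S$ and an $L$-isomorphism $A\to A'$ over $S$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The map $g\cup f$ is a bijection $A\cup F\to A'\cup F'$ because $A'\cap F'=g(S)=f(S)$. By Lemma~\ref{lem:wclosed}(a), both unions are $w$-closed, every instance in $A\cup F$ lies in $A$ or $F$, and every instance in $A'\cup F'$ lies in $A'$ or $F'$. By (W0), the $W_q$ involve only an instance and a point of its support. So $g\cup f$ is an $L$-isomorphism. Both unions are self-sufficient by Lemma~\ref{lem:wclosed}(b), so by Lemma~\ref{lem:H3}(a) the map extends to an $L_0$-isomorphism $\operatorname{acl}_0(A\cup F)\to\operatorname{acl}_0(A'\cup F')$. By Lemma~\ref{lem:closed}(b) these two sets are closed and carry the canonical extensions, so by Lemma~\ref{lem:canonical} the extension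 is an $L$-isomorphism of small closed sets.

(b) Amalgamate $A$ and $F$ over $S$ by Lemma~\ref{lem:amalg}, take a closed embedding of the amalgam into $\mathfrak M$ over $F$ by Proposition~\ref{prop:rich}, and let $A'$ be the image of $A$.
\end{proof}

\begin{proposition}\label{prop:stable}
For small $A\subseteq\mathfrak M$ we have $\operatorname{acl}(A)=\operatorname{cl}(A)$, and $T$ is stable.
\end{proposition}

\begin{proof}
Let $S=\operatorname{cl}(A)$, $b\notin S$ and $B_0=\operatorname{cl}(Sb)$. By Lemma~\ref{lem:key}(b) there are closed copies $B_1,B_2,\dots$ of $B_0$ over $S$ with $B_n\cap\operatorname{cl}(B_0\cdots B_{n-1})=S$. The images of $b$ are distinct and conjugate over $S$, so $b\notin\operatorname{acl}(A)$.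

A theory is stable if for some infinite $\lambda$ there are at most $\lambda$ complete $1$-types over every model of size $\lambda$. Let $\lambda=\lambda^{\aleph_0}$ and let $N\prec\mathfrak M$ have size $\lambda$. For $b\in\mathfrak M$ let $B=\operatorname{cl}(b)$ and $C=B\cap N$, which are countable. Suppose $B'=\operatorname{cl}(b')$ also has $B'\cap N=C$ and $g:B\to B'$ is an $L$-isomorphism over $C$ with $g(b)=b'$. Lemma~\ref{lem:key}(a) with $f=\mathrm{id}_N$ gives $\operatorname{tp}(b/N)=\operatorname{tp}(b'/N)$. There are at most $\lambda^{\aleph_0}$ choices for $C$, and at most $2^{\aleph_0}$ isomorphism types of $(B,b)$ over $C$, so there are at most $\lambda$ types over $N$.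
\end{proof}

We recall the rules of forking in a stable theory, for small subsets of $\mathfrak M^{\mathrm{eq}}$.
\begin{itemize}
\item[(F1)] $\perp$ is invariant under automorphisms and passes to subsets of the left and right sides; and $A\perp_SB$ if and only if $\operatorname{acl}^{\mathrm{eq}}(AS)\perp_{S'}\operatorname{acl}^{\mathrm{eq}}(BS)$, for any $S'$ with $S\subseteq S'\subseteq\operatorname{acl}^{\mathrm{eq}}(S)$.
\item[(F2)] Symmetry: $A\perp_SB$ if and only if $B\perp_SA$.
\item[(F3)] Transitivity: $A\perp_SBC$ if and only if $A\perp_SB$ and $A\perp_{SB}C$.
\item[(F4)] Extension: for all $A,S,B$ there is a conjugate $A'$ of $A$ over $S$ with $A'\perp_SB$.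
\item[(F5)] $a\perp_Sa$ if and only if $a\in\operatorname{acl}^{\mathrm{eq}}(S)$. Hence, by (F1), $A\perp_SB$ implies $\operatorname{acl}^{\mathrm{eq}}(AS)\cap\operatorname{acl}^{\mathrm{eq}}(BS)=\operatorname{acl}^{\mathrm{eq}}(S)$.
\item[(F6)] Every complete type $p$ over $\mathfrak M$ is definable: for each formula $\psi(x,y)$ the set $\{c:\psi(x,c)\in p\}$ is definable. If all these sets are definable over $S$, then $p$ does not fork over $S$.
\end{itemize}
By (F3) and induction, $a_1,\dots,a_n$ are independent over $S$ if and only if $a_i\perp_Sa_1\cdots a_{i-1}$ for all $i$. Two uses of (F4) recur. Every tuple $e$ in $\mathfrak M^{\mathrm{eq}}$ is definable over a real tuple; moving that tuple over $Se$, we find for any $S,B$ a real tuple $\hat e$ with $e\in\operatorname{dcl}^{\mathrm{eq}}(\hat e)$ and $\hat e\perp_{Se}B$. Similarly, for any $S,B$ there is a small model $N$ with $S\subseteq N^{\mathrm{eq}}$ and $N\perp_SB$.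

\begin{proposition}\label{prop:forking}
If $A,F\subseteq\mathfrak M$ are small and closed and $S=A\cap F$, then $A\perp_SF$. For small real sets $A,B,S$ we have $A\perp_SB$ if and only if $\operatorname{acl}(AS)\cap\operatorname{acl}(BS)=\operatorname{acl}(S)$.
\end{proposition}

\begin{proof}
The idea is to extend $\operatorname{tp}(A/F)$ to an $S$-invariant type over $\mathfrak M$. Let $\mathfrak M'\succ\mathfrak M$ be a larger monster model in which $\mathfrak M$ is small. Then $\mathfrak M$ is closed in $\mathfrak M'$, and so are $A,F,S$. By Lemma~\ref{lem:key}(b) in $\mathfrak M'$ there are a closed $A'$ with $A'\cap\mathfrak M=S$ and an $L$-isomorphism $g:A\to A'$ over $S$. Let $p=\operatorname{tp}(A'/\mathfrak M)$. For every automorphism $\sigma$ of $\mathfrak M$ over $S$, the map $\mathrm{id}_{A'}\cup\sigma$ is elementary by Lemma~\ref{lem:key}(a) in $\mathfrak M'$, so $\sigma$ fixes $p$. The definable sets in (F6) are therefore invariant under all automorphisms of $\mathfrak M$ over the small set $S$, hence definable over $S$. So $p$ does not fork over $S$, and $A'\perp_SF$. Since $A'\cap F=S$, the map $g\cup\mathrm{id}_F$ is elementary by Lemma~\ref{lem:key}(a), and $A\perp_SF$.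

In the second statement, ``if'' follows from the first statement for the closed sets $\operatorname{acl}(AS)$ and $\operatorname{acl}(BS)$ together with (F1), and ``only if'' is (F5).
\end{proof}

\section{One-basedness and triviality}\label{sec:geometry}

Proposition~\ref{prop:forking} is one-basedness for real sets. Imaginaries are handled by moving to real tuples and models in an independent way.

\begin{proposition}\label{prop:onebased}
$T$ is one-based.
\end{proposition}

\begin{proof}
Let $e$ be a tuple and $B$ a set in $\mathfrak M^{\mathrm{eq}}$, and $D=\operatorname{acl}^{\mathrm{eq}}(e)\cap\operatorname{acl}^{\mathrm{eq}}(B)$. Choose a real tuple $a$ with $e\in\operatorname{dcl}^{\mathrm{eq}}(a)$ and $a\perp_eB$, and then a model $N$ with $B\subseteq N^{\mathrm{eq}}$ and $N\perp_Ba$. Let $C=\operatorname{acl}(a)\cap N$. By Proposition~\ref{prop:forking}, $a\perp_CN$. By (F5), $N\perp_Ba$ gives $C\subseteq\operatorname{acl}^{\mathrm{eq}}(B)$, and then $a\perp_eB$ gives $C\subseteq\operatorname{acl}^{\mathrm{eq}}(e)$. So $C\subseteq D\subseteq N^{\mathrm{eq}}$. By (F1) and (F3), $a\perp_DN^{\mathrm{eq}}$, and by (F1), $e\perp_DB$.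
\end{proof}

For triviality, let $A,B,F$ be closed sets whose pairwise intersections equal $S$. Then $A\cap(B\cup F)=S$, and the point is that passing from $B\cup F$ to its algebraic closure brings in no element of $A$.

\begin{lemma}\label{lem:trivial}
Let $A\subseteq\mathfrak M$ be closed and $P\subseteq\mathfrak M$ be $w$-closed, and suppose that $S=A\cap P$ is $\operatorname{acl}_0$-closed. Then $A\cap\operatorname{cl}(P)=S$.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:closed}(b) and \ref{lem:acl}(b), it suffices to show that $E_A=E\cap A$ is empty for every $E$ that is tight over $P$; note that $E\subseteq\operatorname{acl}_0(P)\subseteq\mathfrak M$. By Lemma~\ref{lem:wclosed}, the sets $P\cup E$ and $P\cup A$ are $w$-closed, so their intersection $P\cup E_A$ is $w$-closed, and $P$ and $P\cup E_A$ are self-sufficient. In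
\[
0=\delta(E/P)=\delta(E_A/P)+\delta(E\setminus E_A/P\cup E_A)
\]
both terms on the right are therefore nonnegative, so $\delta(E_A/P)=0$. An instance $r\in\mathcal R(E_A/P)$ has positive weight at some point. This point is not in $P$, because $P$ is $w$-closed, so it is in $E_A\subseteq A$. As $A$ is $w$-closed, $r$ lies in $A\cap(P\cup E_A)=S\cup E_A$. Thus $\mathcal R(E_A/P)=\mathcal R(E_A/S)$, and $E_A$ is tight over $S$. By Lemma~\ref{lem:acl}, $E_A\subseteq\operatorname{acl}_0(S)\setminus S=\emptyset$.
\end{proof}

\begin{proposition}\label{prop:trivial}
$T$ is trivial.
\end{proposition}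

\begin{proof}
It suffices to treat triples. Indeed, let $a_1,\dots,a_n$ be pairwise independent over $S$, with $n>3$. By induction, $a_1,\dots,a_{n-1}$ are independent and $a_1,\dots,a_{n-2},a_n$ are independent. So the three tuples $a_n$, $a_{n-1}$ and $a_1\cdots a_{n-2}$ are pairwise independent, the case of triples gives $a_n\perp_Sa_1\cdots a_{n-1}$, and the family is independent.

Let $a,b,c$ in $\mathfrak M^{\mathrm{eq}}$ be pairwise independent over $S$; we must show $a\perp_Sbc$. Choose a real $\hat a$ with $a\in\operatorname{dcl}^{\mathrm{eq}}(\hat a)$ and $\hat a\perp_{Sa}bc$. From $a\perp_Sb$ and $\hat a\perp_{Sa}b$ we get $\hat a\perp_Sb$ by (F2) and (F3), and in the same way $\hat a\perp_Sc$. Repeating this for $b$ and then for $c$, we may assume that $a,b,c$ are real. Choose a model $N$ with $S\subseteq N^{\mathrm{eq}}$ and $N\perp_Sabc$. Then $N\perp_{Sb}a$ by (F3), which with $a\perp_Sb$ gives $a\perp_SbN$ and so $a\perp_Nb$. The same argument applies to the other two pairs.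

Let $A=\operatorname{cl}(Na)$, $B=\operatorname{cl}(Nb)$, $F=\operatorname{cl}(Nc)$. By Propositions~\ref{prop:stable} and \ref{prop:forking}, their pairwise intersections equal $N$. The set $P=B\cup F$ is $w$-closed and $A\cap P=N$, so $A\cap\operatorname{cl}(P)=N$ by Lemma~\ref{lem:trivial}. By Proposition~\ref{prop:forking}, $a\perp_Nbc$. Together with $a\perp_SN$ this gives $a\perp_Sbc$ by (F3).
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
By Propositions~\ref{prop:stable}, \ref{prop:forking}, \ref{prop:onebased} and \ref{prop:trivial}, it remains to expand a given infinite-dimensional model $N_0$ of $T_0$. Let $\lambda=|N_0|$. By the L\"owenheim--Skolem theorems, $M$ has an elementary submodel or extension $N$ of size $\lambda$ that contains an infinite $\operatorname{acl}_0$-independent set. Both $N_0$ and the $L_0$-reduct of $N$ have dimension $\lambda$: for $\lambda=\aleph_0$ because the dimension is infinite, and for $\lambda>\aleph_0$ by (S4). By (S4) they are isomorphic, and we transport the relations $W_q$ from $N$ to $N_0$.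
\end{proof}

\section{Incidences in reducts of one-based theories}\label{sec:incidence}

Theorem~\ref{thm:answer} does not mean that every stable theory of finite rank is a reduct of a one-based one. The expansion above rests on (H1), which says that $R$ is sparse. The next theorem shows that some sparseness is forced: a definable relation that behaves like the incidence of points and lines can be oriented with bounded degrees. Since the hypothesis and the counting conclusion do not mention forking, they are meaningful for relations definable in a reduct.

\begin{theorem}\label{thm:incidence}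
Let $T$ be stable and one-based, and let $I\subseteq X\times Y$ be a relation definable, possibly with parameters, in $\mathfrak M^{\mathrm{eq}}$, for example definable in a reduct. Suppose that for distinct $y,y'\in Y$ the set $\{x:I(x,y)\wedge I(x,y')\}$ is finite. Then $I=I_1\cup I_2$ with $I_1,I_2$ definable, and there is $m$ such that every set $\{y:I_1(x,y)\}$ and every set $\{x:I_2(x,y)\}$ has at most $m$ elements. In particular $|I\cap(P\times P^*)|\le m(|P|+|P^*|)$ for all finite $P\subseteq X$ and $P^*\subseteq Y$.
\end{theorem}

\begin{proof}
Naming a tuple $c$ of parameters preserves stability, and it preserves one-basedness, as one sees by applying the definition to $ac$ and $Bc$. So we may assume that $I$ is $\emptyset$-definable. Let $I(a,l)$ hold and put $D=\operatorname{acl}^{\mathrm{eq}}(a)\cap\operatorname{acl}^{\mathrm{eq}}(l)$, so that $a\perp_Dl$. We show that $a\in\operatorname{acl}^{\mathrm{eq}}(l)$ or $l\in\operatorname{acl}^{\mathrm{eq}}(a)$. By (F4) choose a conjugate $l'$ of $l$ over $Da$ with $l'\perp_{Da}l$. Then $I(a,l')$ holds and $l'\perp_Da$, so $l'\perp_Dal$ by (F3). If $l'=l$, then $l\perp_Dl$, so $l\in D\subseteq\operatorname{acl}^{\mathrm{eq}}(a)$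 by (F5). If $l'\ne l$, then $a\in\operatorname{acl}^{\mathrm{eq}}(ll')$ by hypothesis. From $l'\perp_Dal$ we get $a\perp_{Dl}l'$, and with $a\perp_Dl$ we get $a\perp_Dll'$. So $a\perp_Da$, and $a\in D\subseteq\operatorname{acl}^{\mathrm{eq}}(l)$.

If $l\in\operatorname{acl}^{\mathrm{eq}}(a)$, then $(a,l)$ satisfies a formula $\alpha_0(x,y)$ such that $\alpha_0(a,y)$ has some finite number $k$ of solutions. Then $(a,l)$ also satisfies $\alpha=\alpha_0\wedge\exists^{\le k}y\,\alpha_0$, all of whose fibers over points $x$ have at most $k$ elements. In the other case we get a formula $\beta(x,y)$ whose fibers over points $y$ have bounded size. These formulas cover $I$ in the saturated model, so by compactness finitely many of them, $\alpha_1,\dots,\alpha_s,\beta_1,\dots,\beta_t$, cover $I$. Let $I_1=I\wedge\bigvee_i\alpha_i$ and $I_2=I\wedge\bigvee_j\beta_j$, and let $m$ be the sum of the bounds. Finally, $|I_1\cap(P\times P^*)|\le m|P|$ and $|I_2\cap(P\times P^*)|\le m|P^*|$.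
\end{proof}

\begin{corollary}\label{cor:fields}
A reduct of a stable one-based theory interprets no infinite field.
\end{corollary}

\begin{proof}
Let $T_0$ be a reduct of the stable one-based theory $T$, and suppose that a model of $T_0$ interprets an infinite field. This model embeds elementarily into the corresponding reduct of $\mathfrak M$, which is a saturated model of $T_0$. So an infinite field $K$ is definable with parameters in $\mathfrak M^{\mathrm{eq}}$. Let $X=Y=K^2$, and let $I((x,y),(u,v))$ mean $y=ux+v$. Two distinct lines meet in at most one point, so Theorem~\ref{thm:incidence} gives a bound $m$.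

Let $S,V,V'\subseteq K$ be finite and nonempty, with $ux+v\in V'$ for all $u,x\in S$ and $v\in V$. Take the points $P=S\times V'$ and the lines $P^*=S\times V$. Each of these lines contains one point of $P$ for each $x\in S$, so there are $|S|^2|V|$ incidences, and the theorem gives $|S|\le m(1+|V'|/|V|)$. In characteristic $0$, take $S=\{1,\dots,n\}$, $V=\{1,\dots,n^2\}$ and $V'=\{1,\dots,2n^2\}$; then $n\le3m$ for all $n$, which is absurd. In characteristic $p$, take any finite $S\ni1$ and let $V=V'$ be the $\mathbb F_p$-span of the products $ux$ with $u,x\in S$, which is finite; then $|S|\le2m$, which is absurd as $K$ is infinite.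
\end{proof}

So stable one-based theories have reducts of finite rank that are not one-based, but none of these reducts interprets an infinite field.

\begin{thebibliography}{9}

\bibitem{Hrushovski}
E.~Hrushovski, \emph{A new strongly minimal set}, Ann. Pure Appl. Logic 62 (1993).

\bibitem{Pillay}
Pillay, \emph{Geometric Stability Theory}.

\bibitem{TS}
\emph{Trivial stable structures with non-trivial reducts}, \texttt{https://core.ac.uk/download/2768583.pdf}.

\bibitem{Ziegler}
Ziegler, \emph{An exposition of Hrushovski's new strongly minimal set}, Ann. Pure Appl. Logic 164 (2013).

\end{thebibliography}
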